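\title{A Maharam algebra that adds a minimal real}

\begin{abstract}
We prove in ZFC that there is an atomless Maharam algebra $\mathbb B$ whose generic extension is generated by a minimal real. Every atomless complete subalgebra of $\mathbb B$ equals $\mathbb B$. Consequently no model of ZFC lies strictly between the ground model and the extension, $\mathbb B$ is rigid, and no atomless complete subalgebra of a restriction of $\mathbb B$ is a measure algebra. The submeasure is an inhomogeneous variant of Talagrand's exhaustive submeasure: it treats the two values of each bit of the generic real so differently that every new real can read the bit off.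
\end{abstract}

\section{Introduction}

A \emph{submeasure} on a Boolean algebra $\mathcal B$ is a function $\nu:\mathcal B\to[0,1]$ with $\nu(\mathbf 0)=0$ and $\nu(\mathbf 1)=1$ that is monotone ($a\le b$ implies $\nu(a)\le\nu(b)$) and subadditive ($\nu(a\vee b)\le\nu(a)+\nu(b)$). It is \emph{strictly positive} if $\nu(a)>0$ for all $a\ne\mathbf 0$, and \emph{continuous} if $\nu(a_n)\to0$ whenever $(a_n)$ is decreasing with $\bigwedge_na_n=\mathbf 0$. A \emph{Maharam algebra} is a complete Boolean algebra that carries a strictly positive continuous submeasure.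

The model case is a \emph{measure algebra}, a complete Boolean algebra with a strictly positive countably additive probability measure $\mu$. If $(a_n)$ decreases to $\mathbf 0$, then $a_n$ is the join of the disjoint elements $a_j\setminus a_{j+1}$, $j\ge n$, so $\mu(a_n)$ is the tail of a convergent series. Thus measure algebras are Maharam algebras, and continuity is what remains of countable additivity when additivity is given up. Some consequences of having a measure survive. If $(e_i)$ are pairwise disjoint, then $\bigvee_{i\ge n}e_i$ decreases to $\mathbf 0$, so $\nu(e_n)\to0$: a continuous submeasure on a complete algebra is \emph{exhaustive}. Hence only finitely many members of an antichain have submeasure $\ge1/n$, and a Maharam algebra satisfies the countable chain condition (ccc).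

One way to compare the two classes is to force with them. A \emph{real} is an element of $2^\omega$. A real $r$ in a generic extension of $V$ is \emph{minimal} if $r\notin V$ and every real $s\in V[r]$ satisfies $s\in V$ or $V[s]=V[r]$. The question we answer comes from \cite{MA}:

\begin{quote}
Can forcing with a Maharam algebra add a minimal real?
\end{quote}

For measure algebras the answer is no. A new real added by a measure algebra generates the same model as a random real $x$, and the sequence $x_0$ of even-numbered bits of $x$ is new but carries no information on the odd-numbered bits, so $V\subsetneq V[x_0]\subsetneq V[x]$ (see the proof of Theorem~\ref{thm:B}(4)). Since Maharam algebras share the soft properties of measure algebras, one might guess that the same is true for them. The argument, however, uses independence, that is, the product structure of Lebesgue measure, and a submeasure has no such structure. We show that the answer is yes.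

Throughout, $G$ is a generic ultrafilter over $V$ on a complete Boolean algebra $\mathbb B$: for every $S\subseteq\mathbb B$ in $V$, $\bigvee S\in G$ if and only if $S\cap G\neq\emptyset$. The Boolean value $[\![\sigma]\!]$ of a statement $\sigma$ belongs to $G$ if and only if $\sigma$ holds in $V[G]$. A \emph{complete} (or regular) \emph{subalgebra} of $\mathbb B$ is a subalgebra closed under arbitrary joins computed in $\mathbb B$, and a set $X$ \emph{completely generates} the least complete subalgebra that contains it. For $e\in\mathbb B$, $\mathbb B{\restriction}e=\{x\in\mathbb B:x\le e\}$ is a complete Boolean algebra with unit $e$.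

\begin{theorem}\label{thm:A}
It is provable in ZFC that there is an atomless Maharam algebra $\mathbb B$, completely generated by the values $[\![a\subset\dot r]\!]$ $(a\in2^{<\omega})$ of a name $\dot r$ for a real, so that $V[G]=V[r]$ and $r\notin V$, such that for every real $s\in V[r]$ either $s\in V$ or $V[s]=V[r]$.
\end{theorem}

The construction gives more.

\begin{theorem}\label{thm:B}
The algebra $\mathbb B$ constructed for Theorem~\ref{thm:A} has the following properties.
\begin{enumerate}
\item[(1)] Every atomless complete subalgebra of $\mathbb B$ equals $\mathbb B$. The complete subalgebras of $\mathbb B$ are exactly the algebras $\{x\in\mathbb B:\forall i\,(p_i\le x\text{ or }p_i\wedge x=\mathbf 0)\}$ for countable antichains $(p_i)$ of nonzero elements.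
\item[(2)] If $V\subseteq N\subseteq V[G]$ and $N\models\mathrm{ZFC}$, then $N=V$ or $N=V[G]$.
\item[(3)] If $e,f\ne\mathbf 0$ are disjoint, no atomless complete subalgebra of $\mathbb B{\restriction}e$ is isomorphic to one of $\mathbb B{\restriction}f$. Hence $\mathbb B$ is rigid, and the algebras $\mathbb B{\restriction}e$ $(e\neq\mathbf 0)$ are pairwise non-isomorphic Maharam algebras adding minimal reals.
\item[(4)] No atomless complete subalgebra of any $\mathbb B{\restriction}e$ is a measure algebra. Conversely, a measure algebra never adds a minimal real.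
\end{enumerate}
\end{theorem}

The algebra $\mathbb B$ is the metric completion of the clopen algebra of $2^\omega$ under an exhaustive submeasure $\nu$, an inhomogeneous variant of Talagrand's exhaustive submeasure \cite{Tal}; everything needed from that construction is proved here. Section~\ref{sec:idea} shows the two mechanisms of the proof on small cases. Sections~\ref{sec:constr}--\ref{sec:algebra} construct $\nu$ and $\mathbb B$. Section~\ref{sec:halving} contains a probabilistic lemma on splitting a set for many submeasures at once, Section~\ref{sec:main} proves Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.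

\section{Thin sets on one and two levels}\label{sec:idea}

Let $T=2^\omega$. For a node $a\in2^{<\omega}$ let $[a]=\{x\in T:a\subset x\}$. Let $\mathcal C$ be the algebra of clopen subsets of $T$, and $\mathcal C_n$ the algebra of unions of sets $[a]$ with $|a|=n$; then $\mathcal C_n\subseteq\mathcal C_{n+1}$ and $\mathcal C=\bigcup_n\mathcal C_n$. For $Y\in\mathcal C$ let
\[
\operatorname{hull}_n(Y)=\bigcup\{[a]:|a|=n,\ [a]\cap Y\ne\emptyset\},
\]
the least member of $\mathcal C_n$ that contains $Y$. A set in $\mathcal C_n$ that is disjoint from $Y$ is disjoint from $\operatorname{hull}_n(Y)$.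

A \emph{gap} is a pair $(m,n)$ of integers $0\le m<n$, identified with the interval $[m,n]$. A \emph{gap set} is a finite nonempty set of gaps that pairwise share at most an endpoint, and it is \emph{beyond $t$} if all its left ends are $\ge t$. Since the gaps of a gap set $G$ have disjoint interiors, they have distinct left ends, any gap is contained in at most one of them, and an integer is interior to at most one of them. The last fact will be used in the following form.

\begin{quote}
\textbf{Cutting.} If $G$ is beyond $t$ and $t\le s_1\le\dots\le s_r$, then all but at most $r$ gaps of $G$ are contained in one of the intervals $[t,s_1],[s_1,s_2],\dots,[s_r,\infty)$.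
\end{quote}

\begin{lemma}\label{lem:greedy}
If $G_1,\dots,G_N$ are gap sets with $|G_i|\ge N$, there are gaps $\gamma_i\in G_i$ $(i\le N)$ that pairwise share at most an endpoint.
\end{lemma}

\begin{proof}
Among all gaps still available take one with the smallest right end $n$, select it for its family $G_i$, remove that family, and delete from the other families the gaps with left end $<n$. The deleted gaps have right end $\ge n$, so they contain $[n-1,n]$, and each family loses at most one gap. A family loses at most $N-1$ gaps before its turn, so the selection succeeds, and each selected gap starts at or after the right end of the previous one.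
\end{proof}

In this section only, call $Y\in\mathcal C$ \emph{thin across $(m,n)$} if every $a\in2^m$ has an extension $d\in2^n$ with $[d]\cap Y=\emptyset$. From any position at time $m$ one can leave $Y$ for good by time $n$.

\begin{example}[One level]\label{ex:one}
Fix $N$ and call $Y$ \emph{$N$-thin} if it is thin across every gap of some gap set with $N$ elements.

\emph{$N$ sets that are $N$-thin do not cover $T$.} By Lemma~\ref{lem:greedy}, after renumbering, $Y_i$ is thin across $(m_i,n_i)$ with $m_1<n_1\le m_2<n_2\le\dots$. Start at any node of length $m_1$, extend it to a node of length $n_1$ that misses $Y_1$, extend this arbitrarily to length $m_2$, then to a node of length $n_2$ that misses $Y_2$, and so on.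

Let $\psi(X)=\min(1,j/N)$, where $j$ is the least number of $N$-thin sets that cover $X$. This is a submeasure on $\mathcal C$; the statement just proved gives $\psi(T)=1$.

\emph{If $(E_i)$ are disjoint clopen sets, then $\psi(E_i)\le1/N$ for large $i$.} Given a node $a$, either no $E_i$ meets $[a]$, or some $E_i$ contains $[d]$ for a proper extension $d$ of $a$. In both cases some proper extension of $a$ misses all but at most one of the $E_i$. Doing this for all nodes of length $n_0=0$ gives $n_1$ such that all but finitely many $E_i$ are thin across $(n_0,n_1)$; repeating $N$ times shows that all but finitely many $E_i$ are $N$-thin.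
\end{example}

So $\psi$ is exhaustive up to the error $1/N$, and no better, since $\psi\ge1/N$ on nonempty sets. To reach $0$ we use infinitely many levels $k$ of thin sets with weights $\varepsilon_k\to0$. Two difficulties appear, and they dictate the definitions of Section~\ref{sec:constr}.

First, when the walk of Example~\ref{ex:one} escapes from a set of level $k$, it enters an escape set that might be covered by the much cheaper sets of levels $>k$. So thinness at level $k$ must require the escape set to be large with respect to the finer levels. The definition then runs from fine to coarse, it has to start at some last level $p$, and the submeasure is obtained as a limit as $p\to\infty$.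

Second, the walk must also avoid the fine sets, each within one stretch of the walk, and only the gaps inside that stretch are of use there. So a thin set must remain admissible when most of its gaps are forgotten, at a small increase in weight.

The next example shows what is added in order to obtain minimality.

\begin{example}[Two levels read a bit]\label{ex:two}
Let $E^e=\{x:x(0)=e\}$. Let $1=n_0<n_1<\dots<n_4$ and let $Z_i\in\mathcal C_{n_i}$ $(1\le i\le4)$ be any sets such that $Z_i$ \emph{splits} every $a\in2^{n_{i-1}}$, meaning that $[a]\cap Z_i$ and $[a]\setminus Z_i$ are nonempty; for instance $n_i=i+1$ and $Z_i=\{x:x(i)=1\}$. Put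
\[
U_1=T\setminus(Z_1\cup Z_2),\qquad U_2=T\setminus(Z_3\cup Z_4),\qquad U=U_1\cup U_2 .
\]
\begin{enumerate}
\item[(a)] $U_1\cap E^0$ is thin across the short gaps $(n_0,n_1)$, $(n_1,n_2)$: escape into $Z_1$ or $Z_2$. Likewise $U_2\cap E^0$ is thin across $(n_2,n_3)$, $(n_3,n_4)$.
\item[(b)] $U_1\cap[a]\neq\emptyset$ for $a\in2^{n_0}$: step outside $Z_1$, then outside $Z_2$. Likewise $U_2\cap[a]\ne\emptyset$ for $a\in2^{n_2}$.
\item[(c)] $E^1\setminus U$ is thin across the long gaps $(n_0,n_2)$, $(n_2,n_4)$. If $[a]\subseteq E^1$, the escape set is $U_j\cap[a]$; if $[a]\subseteq E^0$, it is all of $[a]$.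
\end{enumerate}
Suppose that the fine level declares cheap those subsets of $E^0$ that are thin across two gaps, and declares nothing cheap inside $E^1$. Then $U\cap E^0$ is covered by two cheap sets, by (a). The escape sets $U_j\cap[a]\subseteq E^1$ in (c) are nonempty, so the fine level does not see them as small, and the coarse level may declare $E^1\setminus U$ cheap. Both parts of $U\triangle E^1=(U\cap E^0)\cup(E^1\setminus U)$ are then cheap: the Boolean combination $U$ of the sets $Z_i$ approximates $E^1$, \emph{whatever the splitting sets $Z_i$ are}. Had the fine level treated $E^0$ and $E^1$ alike, all of $U$ would be cheap and would say nothing about $x(0)$.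
\end{example}

A new real provides splitting sets in the subalgebra that it generates, so this subalgebra approximates $E^1$. Exhaustivity forbids declaring nothing cheap inside $E^1$. Instead, the fine level will demand so many more gaps on $E^1$ than on $E^0$ that its thin subsets of $E^1$ can still be avoided during the walk in (b).

\section{Patches and weights}\label{sec:constr}

\subsection*{Parameters}
Let $(b_k)_{k\ge1}$ be a sequence in $\omega$ that takes every value infinitely often, and let $Q^e_k=\{x\in T:x(b_k)=e\}$ for $e\in\{0,1\}$. Level $k$ will treat the two values of the bit $b_k$ differently. A \emph{type} is a pair $(k,e)$ with $k\ge1$ and $e\in\{0,1\}$; types are ordered lexicographically, $(1,0)<(1,1)<(2,0)<\cdots$.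

Put $\varepsilon_1=1$ and $M^1_0=1$. Given $\varepsilon_k$ and $M^1_{k-1}$, let $N_k=\lceil32/\varepsilon_k\rceil$ and choose, first for $e=0$ and then for $e=1$,
\begin{gather*}
L^0_k=4(N_k+M^1_{k-1}+1),\qquad L^1_k=4(N_k+M^0_k+1),\\
\alpha^e_k\in(0,1]\ \text{ with }\ (L^e_k)^{\alpha^e_k}\le1+2^{-k},\qquad
M^e_k=\bigl\lceil1000L^e_k\,(32/\varepsilon_k)^{1/\alpha^e_k}\bigr\rceil .
\end{gather*}
Finally let $\varepsilon_{k+1}=\varepsilon_k/M^1_k$. Here $\varepsilon_k$ is the least weight of a thin set of level $k$, $N_k$ bounds the number of such sets in a family of weight $<32$, $M^e_k$ is the number of gaps that earns the weight $\varepsilon_k$, and $L^e_k$ is the factor by which the number of gaps may be reduced at negligible cost.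

Each $M$ is at least $1000$ times the $L$ of the same type, and each $L$ is at least $4(M'+1)$ for the $M'$ of the preceding type. Hence $L$ and $M$ increase along the order of types, $\varepsilon_k$ decreases to $0$, $N_k$ is nondecreasing, and
\begin{equation}\label{eq:L}
L^e_l\ge4N_k\ \text{ if }l\ge k,\qquad L^e_l\ge4(M^{e'}_{k}+1)\ \text{ if }(l,e)>(k,e').
\end{equation}

\subsection*{The recursion}
Fix $p\ge1$, the last level. We define, for $k=p+1,p,\dots,1$, functions $\varphi^m_{k,p}:\mathcal C\to[0,32]$ $(m\in\omega)$ and, for $k\le p$, the $p$-patches of level $k$. The functions with index $k$ use the patches of levels $k,\dots,p$, and the patches of level $k$ use the functions with index $k+1$.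

\begin{definition}\label{def:patch}
A \emph{$(k,m)$-family} is a finite family $F$ of $p$-patches of levels in $[k,p]$ whose gap sets are beyond $m$; its weight $w(F)$ is the sum of the weights of its members. For $X\in\mathcal C$ let
\[
\varphi^m_{k,p}(X)=\min\bigl(32,\ \inf\{w(F):F\text{ is a }(k,m)\text{-family that covers }X\}\bigr),\qquad\inf\emptyset=\infty .
\]
For $k\le p$, a \emph{$p$-patch of type $(k,e)$}, or of \emph{level} $k$, is a pair $(Y,G)$ such that $Y\in\mathcal C$, $Y\subseteq Q^e_k$, $G$ is a gap set beyond $b_k+1$ with $|G|\le M^e_k$, and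
\begin{equation}\label{eq:thin}
\varphi^m_{k+1,p}\bigl([a]\setminus\operatorname{hull}_n(Y)\bigr)\ge1\qquad\text{for all }(m,n)\in G\text{ and }a\in2^m .
\end{equation}
Its \emph{weight} is $w(Y,G)=\varepsilon_k\,(M^e_k/|G|)^{\alpha^e_k}\ge\varepsilon_k$.
\end{definition}

The type is part of the data of a patch. We often write $Y$ for the patch and $G_Y$ for its gap set, and $F$ covers $X$ if $X$ is contained in the union of the sets $Y$. For $k=p+1$ the only family is the empty one, so $\varphi^m_{p+1,p}$ is $32$ on nonempty sets and $0$ on $\emptyset$; at level $p$, condition \eqref{eq:thin} is the thinness of Section~\ref{sec:idea}. The superscript $m$ forbids gaps that start before time $m$. On $[a]$ with $|a|=m$, the function $\varphi^m_{k,p}$ plays the part of a conditional measure: $[a]$ will be large for $\varphi^m_{k,p}$ even when it is tiny for $\varphi^0_{1,p}$.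

\begin{lemma}\label{lem:basic}
Fix $p\ge1$.
\begin{enumerate}
\item[(F1)] Each $\varphi^m_{k,p}$ is monotone and subadditive, and $\varphi^m_{k,p}\le\varphi^{m'}_{k',p}$ if $m\le m'$ and $k\le k'\le p+1$. If $\theta\le32$, then $\varphi^m_{k,p}(X)<\theta$ if and only if some $(k,m)$-family of weight $<\theta$ covers $X$.
\item[(F2)] Condition \eqref{eq:thin} holds for $(m,n)$ and $a$ if and only if there is a \emph{witness}: a set $C\in\mathcal C_n$ with $C\subseteq[a]\setminus Y$ and $\varphi^m_{k+1,p}(C)\ge1$.
\item[(F3)] A patch $(Y,G)$ of type $(k,e)$ and weight $<32$ has $|G|>1000L^e_k$.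
\item[(F4)] If moreover $G'\subseteq G$ and $|G'|\ge|G|/K$ with $1\le K\le L^e_k$, then $(Y,G')$ is a patch of the same type and $w(Y,G')\le(1+2^{-k})\,w(Y,G)\le2w(Y,G)$.
\item[(F5)] If $(Y,G)$ is a patch and all right ends in $G$ are $\le n$, then $(\operatorname{hull}_n(Y),G)$ is a patch of the same type and weight.
\item[(F6)] Let $m\le n$ and $C\in\mathcal C_n$, and let $F$ be a $(k,m)$-family all of whose gaps lie in $[m,n]$, with $w(F)<\varphi^m_{k,p}(C)$. Then there is $d\in2^n$ such that $[d]\subseteq C$ and $[d]$ is disjoint from every member of $F$.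
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) A union of covering families covers the union, and truncation at $32$ preserves subadditivity. A $(k',m')$-family is a $(k,m)$-family. The last statement is the definition of the infimum.

(F2) The set $[a]\setminus\operatorname{hull}_n(Y)$ belongs to $\mathcal C_n$ and contains every $C\in\mathcal C_n$ with $C\subseteq[a]\setminus Y$; use monotonicity.

(F3) Write $M,L,\alpha$ for the parameters of the type. From $\varepsilon_k(M/|G|)^{\alpha}<32$ we get $|G|>M(\varepsilon_k/32)^{1/\alpha}\ge1000L$.

(F4) By (F3), $|G'|\ge|G|/L>1000$, so $G'$ is a gap set. The weight is multiplied by $(|G|/|G'|)^\alpha\le L^\alpha\le1+2^{-k}$.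

(F5) For $n'\le n$ we have $\operatorname{hull}_{n'}(\operatorname{hull}_n(Y))=\operatorname{hull}_{n'}(Y)$, so \eqref{eq:thin} is unchanged. Since $n>b_k$, we have $Q^e_k\in\mathcal C_n$, and so $\operatorname{hull}_n(Y)\subseteq Q^e_k$.

(F6) By (F5) the sets $\operatorname{hull}_n(Y)$, $Y\in F$, form a $(k,m)$-family of weight $w(F)$, so they do not cover $C$. They and $C$ belong to $\mathcal C_n$, so the uncovered part of $C$ contains some $[d]$ with $|d|=n$.
\end{proof}

Property (F6) is the single step of every walk below: a patch whose gaps lie in $[m,n]$ is avoided by time $n$, and stays avoided however the walk continues. Since every $L$ is at least $4$, (F4) always applies with $K=2$ and $K=4$.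

\section{Basic sets are large}\label{sec:large}

Each use of (F4) inflates weights, by a factor $1+2^{-l}$ at level $l$. The room between $16$ and $32$ absorbs all these factors. Let $t_k=32(1-2^{-k})$. Then $t_1=16$, $t_k<t_{k+1}<32$, and
\begin{equation}\label{eq:t}
(1+2^{-k-1})\,t_k\le t_{k+1},
\end{equation}
because $(1+x)(1-2x)=1-x-2x^2\le1-x$ for $x=2^{-k-1}$.

\begin{lemma}\label{lem:large}
If $1\le k\le p+1$ and $a\in2^m$, then $\varphi^m_{k,p}([a])\ge t_k\ge16$.
\end{lemma}

\begin{proof}
We use downward induction on $k$, for all $m$ and $a$ at once. For $k=p+1$ the value is $32$. Let $k\le p$ and let $F$ be a $(k,m)$-family with $w(F)<t_k$; we find a point of $[a]$ that $F$ does not cover. Let $X_1,\dots,X_N$ be the members of level $k$, with gap sets $G_1,\dots,G_N$, and let $F'$ consist of the members of levels $>k$. If $N=0$, the induction hypothesis applies, as $t_k<t_{k+1}$. Let $N\ge1$. Each $X_i$ has weight $\ge\varepsilon_k$, so $N<32/\varepsilon_k\le N_k$.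

As in Example~\ref{ex:one} we shall escape from $X_i$ across one gap $\gamma_i\in G_i$. The difficulty is that the escape set is only known to have size $\ge1$, while $F'$ may weigh almost $32$. So we choose the $\gamma_i$ where little of $F'$ is concentrated and avoid the rest of $F'$ between the $\gamma_i$, where the induction hypothesis allows weight up to $t_{k+1}$.

\emph{Choice of the gaps.} Say that $Y\in F'$ is \emph{concentrated on} a gap $\gamma$ if at least $|G_Y|/(4N)$ gaps of $G_Y$ are contained in $\gamma$, and let $S(\gamma)$ be the total weight of the $Y\in F'$ concentrated on $\gamma$. Fix $i$. A gap of $G_Y$ is contained in at most one $\gamma\in G_i$, so $Y$ is concentrated on at most $4N$ gaps of $G_i$. Hence $\sum_{\gamma\in G_i}S(\gamma)\le4N\cdot32=128N$, and at most $512N$ gaps of $G_i$ have $S(\gamma)\ge\frac14$. By (F3) and \eqref{eq:L}, $|G_i|>1000N$, so at least $N$ gaps of $G_i$ have $S(\gamma)<\frac14$. Lemma~\ref{lem:greedy}, applied to these gaps, gives after renumbering $\gamma_i=(m_i,n_i)\in G_i$ with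
\[
S(\gamma_i)<\tfrac14,\qquad m\le m_1<n_1\le m_2<n_2\le\dots\le m_N<n_N .
\]
The $N+1$ intervals $[m,m_1],[n_1,m_2],\dots,[n_{N-1},m_N],[n_N,\infty)$ are the \emph{outer regions}; some may be single points.

\emph{Assignment of the fine patches.} Let $Y\in F'$ have type $(l,e)$, $l>k$. By \eqref{eq:L} and (F3), $L^e_l\ge4N$ and $|G_Y|>8N$. If $Y$ is concentrated on some $\gamma_i$, assign it to one such $\gamma_i$. Otherwise fewer than $N\cdot|G_Y|/(4N)=|G_Y|/4$ of its gaps lie inside the $\gamma_i$, and at most $2N\le|G_Y|/4$ have one of the cut points $m_i,n_i$ in their interior. So at least $|G_Y|/2$ gaps lie in outer regions, and one outer region contains at least $|G_Y|/(2(N+1))\ge|G_Y|/(4N)$ of them; assign $Y$ to it. In both cases keep only the gaps of $G_Y$ inside the assigned interval. By (F4) with $K=4N$, the weight of $Y$ grows at most by the factor $1+2^{-l}\le1+2^{-k-1}$. By \eqref{eq:t} the new total weight assigned to an outer region is $<t_{k+1}$, and the new total weight assigned to $\gamma_i$ is at most $2S(\gamma_i)<\frac12$.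

\emph{The walk.} Start at $a$ and pass through the intervals from left to right; the current node $d$ has length equal to the left end of the next interval. In a bounded outer region $[s,s']$, the induction hypothesis gives $\varphi^s_{k+1,p}([d])\ge t_{k+1}$, so (F6) with $C=[d]$ yields an extension of $d$ of length $s'$ that misses the patches assigned there. In $\gamma_i$, let $C=[d]\setminus\operatorname{hull}_{n_i}(X_i)$; by \eqref{eq:thin}, $\varphi^{m_i}_{k+1,p}(C)\ge1>\frac12$, so (F6) yields an extension of $d$ of length $n_i$ that misses $X_i$ and the patches assigned to $\gamma_i$. Finally, the patches assigned to $[n_N,\infty)$ form a $(k+1,n_N)$-family of weight $<t_{k+1}$, so by the induction hypothesis some point of the last $[d]$ lies outside all of them. This point belongs to $[a]$ and to no member of $F$.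
\end{proof}

\section{The limit submeasure}\label{sec:limit}

Fix a nonprincipal ultrafilter $\mathcal U$ on the positive integers. A statement holds \emph{for $\mathcal U$-many $p$} if the set of $p$ for which it holds is in $\mathcal U$. Finitely many such statements hold simultaneously for $\mathcal U$-many $p$, and if a statement does not hold for $\mathcal U$-many $p$ then its negation does. For $X\in\mathcal C$ put
\[
\nu^m_k(X)=\lim_{p\to\mathcal U}\varphi^m_{k,p}(X),\qquad\nu=\nu^0_1 .
\]
If $\nu^m_k(X)<\theta$, then $\varphi^m_{k,p}(X)<\theta$ for $\mathcal U$-many $p$; if $\varphi^m_{k,p}(X)\le\theta$ for $\mathcal U$-many $p$, then $\nu^m_k(X)\le\theta$; and the same holds with the inequalities reversed. By (F1) and Lemma~\ref{lem:large}, the functions $\nu^m_k$ are monotone, subadditive, bounded by $32$, zero at $\emptyset$, nondecreasing in $m$ and in $k$, and $\nu^m_k([a])\ge16$ for $a\in2^m$.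

\subsection*{Exhaustivity}
We follow Example~\ref{ex:one} and show that the late terms of a disjoint sequence $(E_i)$ are thin across many gaps. There it was enough to find a nonempty set below $a$ that misses $E_i$. Now the escape set $C$ must be large, and $E_i$ might meet every large set of bounded complexity. We therefore allow an exceptional set $H$ of small size. The sets $C$ and $H$ may depend on $i$ and $p$, but the right end $n$ of the gap must not.

\begin{lemma}\label{lem:good}
Let $a\in2^m$, $k\ge1$, $\eta>0$, and let $(E_i)$ be pairwise disjoint clopen sets. There are $n>m$ and $i_0$ such that for every $i\ge i_0$ the following holds for $\mathcal U$-many $p$.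
\begin{quote}
$\mathrm{Good}(n,i,p)$: there are $H\in\mathcal C$ and $C\in\mathcal C_n$ with $C\subseteq[a]$, $C\cap E_i\subseteq H$, $\varphi^m_{k,p}(C)\ge1$ and $\varphi^m_{k,p}(H)\le\eta$.
\end{quote}
\end{lemma}

\begin{proof}
If $\nu^m_k([a]\cap\bigcup_{i<q}E_i)>1$ for some $q$, let $C$ be this set, $H=\emptyset$, $i_0=q$, and $n>m$ with $C\in\mathcal C_n$. So assume that $\nu^m_k([a]\cap\bigcup_{i<q}E_i)\le1$ for all $q$, and suppose that the lemma fails: for all $n>m$ and $i_0$ there is $i\ge i_0$ such that $\mathrm{Good}(n,i,p)$ fails for $\mathcal U$-many $p$.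

Fix an integer $q\ge16/\eta$. Let $n_1=m+1$ and choose $i_1,n_2,i_2,\dots,i_q,n_{q+1}$ in this order, with both sequences strictly increasing, so that $\mathrm{Good}(n_j,i_j,p)$ fails for $\mathcal U$-many $p$ and $E_{i_j}\in\mathcal C_{n_{j+1}}$. Let $X=[a]\cap\bigcup_{j\le q}E_{i_j}$, so $\nu^m_k(X)\le1$. Fix $p\ge k$ such that $\mathrm{Good}(n_j,i_j,p)$ fails for all $j\le q$ and $\varphi^m_{k,p}(X)<2$, and let $F$ be a $(k,m)$-family that covers $X$ with $w(F)<2$. One family of bounded weight serves $q$ windows $[n_j,n_{j+1}]$, so little of it can be concentrated on each of them.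

Call $Y\in F$ \emph{heavy at $j$} if at least $|G_Y|/4$ of its gaps lie in $[n_j,n_{j+1}]$. Each $Y$ is heavy at no more than four values of $j$, so for some $j\le q$ the patches heavy at $j$ have total weight $<8/q$. Fix this $j$. If $Y$ is not heavy at $j$, then fewer than $|G_Y|/4$ of its gaps lie in the window and at most $2\le|G_Y|/4$ have $n_j$ or $n_{j+1}$ in their interior, so at least $|G_Y|/4$ lie in $[m,n_j]$ or at least $|G_Y|/4$ lie in $[n_{j+1},\infty)$. Call $Y$ \emph{early} in the first case and \emph{late} otherwise. For each $Y\in F$ keep only the gaps in the corresponding interval; by (F4) with $K=4$ the weights at most double. Let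
\[
B=\bigcup_{Y\text{ early}}\operatorname{hull}_{n_j}(Y)\in\mathcal C_{n_j},\qquad H=\bigcup_{Y\text{ heavy at }j}\operatorname{hull}_{n_{j+1}}(Y)\in\mathcal C_{n_{j+1}} .
\]
By (F5), $\varphi^m_{k,p}(B)\le4$ and $\varphi^m_{k,p}(H)\le16/q\le\eta$.

We claim that $[a]\cap E_{i_j}\subseteq H\cup B$. All these sets are in $\mathcal C_{n_{j+1}}$, so otherwise there is $d\in2^{n_{j+1}}$ with $[d]\subseteq([a]\cap E_{i_j})\setminus(H\cup B)$. Then $[d]\subseteq X$ misses the heavy and the early patches, so the late patches cover it. They form a $(k,n_{j+1})$-family of weight $\le4<16$, which contradicts Lemma~\ref{lem:large}.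

Let $C=[a]\setminus B\in\mathcal C_{n_j}$. Then $\varphi^m_{k,p}(C)\ge\varphi^m_{k,p}([a])-\varphi^m_{k,p}(B)\ge12$, and $C\cap E_{i_j}\subseteq H$ by the claim. So $\mathrm{Good}(n_j,i_j,p)$ holds, a contradiction.
\end{proof}

\begin{proposition}\label{prop:exh}
If $(E_i)$ are pairwise disjoint clopen sets, then $\nu(E_i)\to0$.
\end{proposition}

\begin{proof}
Fix $k\ge1$ and $\eta>0$, and let $n_0=b_k+1$. Given $n_j$ with $j<M^1_k$, apply Lemma~\ref{lem:good} with level $k+1$ and $\eta_j=\eta\,2^{-n_j-j-1}$ to each $a\in2^{n_j}$, and let $n_{j+1}$ be the largest of the resulting values of $n$. Only finitely many nodes are involved. So for every large $i$, for $\mathcal U$-many $p\ge k$, there are for all $j<M^1_k$ and $a\in2^{n_j}$ sets $H_a\in\mathcal C$ and $C_a\in\mathcal C_{n_{j+1}}$ with $C_a\subseteq[a]$, $C_a\cap E_i\subseteq H_a$, $\varphi^{n_j}_{k+1,p}(C_a)\ge1$ and $\varphi^{n_j}_{k+1,p}(H_a)\le\eta_j$. Let $H=\bigcup_aH_a$. By (F1), $\varphi^0_{1,p}(H)\le\sum_j2^{n_j}\eta_j\le\eta$. For $e=0,1$, the set $(E_i\setminus H)\cap Q^e_k$ with the gaps $(n_j,n_{j+1})$, $j<M^e_k\le M^1_k$, is a $p$-patch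 of type $(k,e)$, with witnesses $C_a$, and it has the full number of gaps, hence weight $\varepsilon_k$. So $\varphi^0_{1,p}(E_i)\le2\varepsilon_k+\eta$. Therefore $\limsup_i\nu(E_i)\le2\varepsilon_k+\eta$ for all $k$ and $\eta$.
\end{proof}

\subsection*{No atoms, no null sets}
Exhaustivity on $\mathcal C$ does not exclude a point mass, so the next lemma needs its own proof.

\begin{lemma}\label{lem:mesh}
$\max_{|a|=n}\nu([a])\to0$ as $n\to\infty$.
\end{lemma}

\begin{proof}
First, $\varphi^m_{k+1,p}([d])\ge8$ whenever $d\in2^{m+1}$ and $p\ge k$. Otherwise a $(k+1,m)$-family of weight $<8$ covers $[d]$. Each $G_Y$ has at most one gap with left end $m$; dropping it and using (F4) with $K=2$ gives a $(k+1,m+1)$-family of weight $<16$ that covers $[d]$, against Lemma~\ref{lem:large}.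

Let $k\ge1$, $n\ge b_k+1+M^1_k$, $a\in2^n$, $e=a(b_k)$ and $p\ge k$. Then $[a]\subseteq Q^e_k$ with the gaps $(m,m+1)$, $b_k<m\le b_k+M^e_k$, is a $p$-patch of type $(k,e)$ and weight $\varepsilon_k$: for $a'\in2^m$ a witness is $[d]$, where $d$ extends $a'$ by the bit $1-a(m)$. Hence $\nu([a])\le\varepsilon_k$.
\end{proof}

The functions $\nu^m_k$ dominate $\nu$. The next lemma shows that they are small wherever $\nu$ is small enough, because a very cheap cover uses only patches of high level, which can afford to lose their first $m$ gaps.

\begin{lemma}\label{lem:equiv}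
For all $m$, $k$ and $\theta>0$ there is $\delta>0$ such that $\nu(X)<\delta$ implies $\nu^m_k(X)\le\theta$ for $X\in\mathcal C$. In particular $\nu(X)>0$ for every nonempty $X\in\mathcal C$.
\end{lemma}

\begin{proof}
Choose $l\ge k$ with $1000L^0_{l+1}\ge2m$ and let $\delta=\min(\varepsilon_l,\theta/2)$. If $\nu(X)<\delta$, then for $\mathcal U$-many $p\geq k$ some $(1,0)$-family $F$ with $w(F)<\delta$ covers $X$. A patch of level $\le l$ has weight $\ge\varepsilon_l$, so all $Y\in F$ have level $>l\ge k$, and $|G_Y|>1000L^0_{l+1}\ge2m$ by (F3). At most $m\le|G_Y|/2$ gaps of $G_Y$ have left end $<m$. Dropping them and using (F4) with $K=2$ gives $\varphi^m_{k,p}(X)\le2\delta\le\theta$. For the last statement, $X$ contains some $[a]$, and $\nu([a])=0$ would give $\nu^{|a|}_1([a])=0$, while this value is $\ge16$.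
\end{proof}

\section{The algebra $\mathbb B$}\label{sec:algebra}

By Lemma~\ref{lem:equiv} and subadditivity, $d(X,Y)=\nu(X\triangle Y)$ is a metric on $\mathcal C$. Let $(\mathbb B,d)$ be its metric completion. Since $(X\cup Y)\triangle(X'\cup Y')\subseteq(X\triangle X')\cup(Y\triangle Y')$, and $X\triangle Y$ does not change when both sets are complemented, the Boolean operations are uniformly continuous. They extend continuously to $\mathbb B$, the identities of Boolean algebras pass to limits, and $\mathbb B$ is a Boolean algebra with $\mathcal C$ as a countable dense subalgebra. The order is closed under limits, since $x\le y$ means $x\wedge y=x$.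

By Lemma~\ref{lem:equiv} and the inequality $|\nu^m_k(X)-\nu^m_k(Y)|\le\nu^m_k(X\triangle Y)$, each $\nu^m_k$ is uniformly $d$-continuous on $\mathcal C$. It extends to a continuous function on $\mathbb B$, which we denote by the same symbol. Subadditivity passes to limits. So does monotonicity: if $x\le y$, $X_n\to x$ and $Y_n\to y$, then $X_n\cap Y_n\to x$ and $X_n\cap Y_n\subseteq Y_n$. Lemma~\ref{lem:equiv} holds on $\mathbb B$ with the same $\delta$: if $\nu(x)<\delta$ and $X_n\to x$, then eventually $\nu(X_n)<\delta$, so $\nu^m_k(X_n)\le\theta$. By continuity $\nu(x\triangle y)=d(x,y)$ on $\mathbb B$; in particular $\nu(x)=d(x,\mathbf 0)$ is strictly positive.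

\begin{proposition}\label{prop:maharam}
$\mathbb B$ is an atomless complete Boolean algebra, and $\nu/\nu(\mathbf 1)$ is a strictly positive continuous submeasure on it. Monotone sequences converge in $d$ to their join or meet, and $\nu(\bigvee_nx_n)\le\sum_n\nu(x_n)$.
\end{proposition}

\begin{proof}
\emph{$\nu$ is exhaustive on $\mathbb B$.} Suppose that $e_i$ $(i\ge0)$ are disjoint with $\nu(e_i)\ge\varepsilon>0$. Pick clopen $X_i$ with $\nu(X_i\triangle e_i)<\varepsilon2^{-i-3}$ and let $X_i'=X_i\setminus\bigcup_{j<i}X_j$. For $j<i$ we have $e_i\wedge X_j\le X_j\setminus e_j$. Hence $e_i\setminus X'_i\le\bigvee_{j\le i}(X_j\triangle e_j)$ and $\nu(e_i\setminus X_i')\le\varepsilon/4$. So the disjoint clopen sets $X'_i$ have $\nu(X_i')\ge3\varepsilon/4$, against Proposition~\ref{prop:exh}.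

\emph{Monotone sequences.} An increasing sequence $(e_n)$ is Cauchy: otherwise there are $\varepsilon>0$ and $n_0<m_0\le n_1<m_1\le\cdots$ with $\nu(e_{m_j}\setminus e_{n_j})\ge\varepsilon$, and these differences are disjoint. Its limit $e$ is its join, because the order is closed: $e_n\le e_m$ for $m\ge n$ gives $e_n\le e$, and $e_n\le f$ for all $n$ gives $e\le f$. Decreasing sequences follow by complementation. In particular, if $(a_n)$ decreases with meet $\mathbf 0$, then $\nu(a_n)=d(a_n,\mathbf 0)\to0$. Countable joins exist as limits of finite joins, and this gives countable subadditivity.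

\emph{Completeness.} By exhaustivity and strict positivity, $\mathbb B$ is ccc. Given $S\subseteq\mathbb B$, let $R$ be a maximal antichain among the nonzero elements that lie below some member of $S$. Then $R$ is countable, and $v=\bigvee R$ lies below every upper bound of $S$. If $s\setminus v\ne\mathbf 0$ for some $s\in S$, then $R$ is not maximal. So $v=\bigvee S$.

\emph{No atoms.} An atom lies below some $[a]$ with $|a|=n$ for every $n$, so it has $\nu=0$ by Lemma~\ref{lem:mesh}.
\end{proof}

The main argument produces metric approximations. The next lemma turns them into membership in a subalgebra.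

\begin{lemma}\label{lem:closed}
Every complete subalgebra $A$ of $\mathbb B$ is $d$-closed.
\end{lemma}

\begin{proof}
Let $e$ be in the closure of $A$, and choose $e_n\in A$ with $\nu(e_n\triangle e)\le2^{-n}$. Let $h_n=\bigvee_{m\ge n}e_m\in A$. Then $h_n\setminus e=\bigvee_{m\ge n}(e_m\setminus e)$ and $e\setminus h_n\le e\setminus e_n$, so $h_n\triangle e\le\bigvee_{m\ge n}(e_m\triangle e)$ and $\nu(h_n\triangle e)\le2^{1-n}$. Thus $h_n\to e$. The sequence $(h_n)$ is decreasing, so it also converges to $\bigwedge_nh_n$. Hence $e=\bigwedge_nh_n\in A$.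
\end{proof}

\begin{lemma}\label{lem:gen}
Let $G$ be generic over $V$ on a complete Boolean algebra, and let $A$ be the complete subalgebra generated by a set $X\in V$. Then $V[G\cap A]=V[G\cap X]$.
\end{lemma}

\begin{proof}
In $V$, let $X_0=X$, let $X_{\xi+1}$ consist of the elements of $X_\xi$, their complements, and the joins of subsets of $X_\xi$, and take unions at limits. The sequence stabilizes at $A$. By genericity, $\neg x\in G$ if and only if $x\notin G$, and $\bigvee S\in G$ if and only if $S\cap G\ne\emptyset$ for $S\in V$. So $G\cap X_\xi$ is computed in $V[G\cap X]$ by recursion on $\xi$. Conversely $G\cap X=(G\cap A)\cap X$.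
\end{proof}

Let $\dot r$ be the name for $r=\bigcup\{a:[a]\in G\}$, so that $[\![a\subset\dot r]\!]=[a]$. The complete subalgebra generated by the sets $[a]$ contains $\mathcal C$ and is closed, so it is $\mathbb B$, and $V[G]=V[r]$ by Lemma~\ref{lem:gen}. For $y\in2^\omega\cap V$ we have $[\![\dot r=y]\!]=\bigwedge_n[y{\restriction}n]=\mathbf 0$ by Lemma~\ref{lem:mesh}, so $\mathbf 1\Vdash\dot r\notin V$. It remains to prove that $r$ is minimal.

\section{Halving many submeasures at once}\label{sec:halving}

To play Example~\ref{ex:two} with a new real $s$, we need a set $W$ of initial segments of $s$ such that the event ``$s$ extends a member of $W$'' and its complement are both large inside every $[a]$, $a\in2^m$. This is a splitting problem for $2^m$ submeasures on a finite set with small points. For a measure $\rho$ with $\rho(\{z\})\le1/h$, a random $W$ works, since $\rho(W)$ has mean $\rho(\Omega)/2$ and variance $\frac14\sum_z\rho(\{z\})^2\le\rho(\Omega)/(4h)$. A submeasure has no such formula. The substitute is the following inequality, a case of Talagrand's control by two points: if a family has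 non-negligible probability, then most sets are covered by two of its members and a few points.

\begin{lemma}\label{lem:two}
Let $\Omega$ be a finite set, $\mathbb P$ the uniform probability on $\mathcal P(\Omega)$, and $\mathcal A,\mathcal D\subseteq\mathcal P(\Omega)$ nonempty families closed under subsets. Let $f_{\mathcal A,\mathcal D}(W)=\min\{|W\setminus(A\cup D)|:A\in\mathcal A,\ D\in\mathcal D\}$. Then
\[
\mathbb E\,2^{f_{\mathcal A,\mathcal D}}\le\frac1{\mathbb P(\mathcal A)\,\mathbb P(\mathcal D)} .
\]
\end{lemma}

\begin{proof}
We use induction on $|\Omega|$. For $\Omega=\emptyset$ both sides are $1$. Fix $z\in\Omega$ and let $\Omega'=\Omega\setminus\{z\}$. Put $\mathcal A_0=\mathcal A\cap\mathcal P(\Omega')$ and $\mathcal A_1=\{A\subseteq\Omega':A\cup\{z\}\in\mathcal A\}$. Both are closed under subsets, $\mathcal A_1\subseteq\mathcal A_0$, and $\emptyset\in\mathcal A_0$. Let $a_0\ge a_1$ be their probabilities in $\mathcal P(\Omega')$, so $a_0>0$ and $\mathbb P(\mathcal A)=(a_0+a_1)/2$. Define $\mathcal D_0,\mathcal D_1,d_0,d_1$ in the same way from $\mathcal D$. Let $x=a_1/a_0$ and $y=d_1/d_0$;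 by symmetry assume $x\ge y$.

Write $f=f_{\mathcal A,\mathcal D}$. For $W\subseteq\Omega'$ we have $f(W)\le f_{\mathcal A_0,\mathcal D_0}(W)$ and $f(W\cup\{z\})\le1+f_{\mathcal A_0,\mathcal D_0}(W)$. If $\mathcal A_1\ne\emptyset$, then also $f(W\cup\{z\})\le f_{\mathcal A_1,\mathcal D_0}(W)$, by using $A\cup\{z\}$ for $A\in\mathcal A_1$. Averaging over $W$ and using the induction hypothesis, with $1/0=\infty$,
\[
\mathbb E\,2^f\le\frac12\Bigl(\frac1{a_0d_0}+\min\Bigl(\frac2{a_0d_0},\frac1{a_1d_0}\Bigr)\Bigr)=\frac{1+\min(2,1/x)}{2a_0d_0}.
\]
Since $\mathbb P(\mathcal A)\mathbb P(\mathcal D)=a_0d_0(1+x)(1+y)/4\le a_0d_0(1+x)^2/4$, it suffices to show that $(1+\min(2,1/x))(1+x)^2\le8$ on $[0,1]$. For $x\le\frac12$ the left side is at most $3\cdot\frac94<8$. For $x\ge\frac12$ it equals $(1+x)^3/x$, whose derivative $(1+x)^2(2x-1)/x^2$ is nonnegative, and whose value at $1$ is $8$.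
\end{proof}

\begin{lemma}\label{lem:halve}
Let $\rho_1,\dots,\rho_N$ be monotone subadditive nonnegative functions on $\mathcal P(\Omega)$, $\Omega$ finite, vanishing at $\emptyset$, with $\rho_i(\Omega)\ge16$ and $\rho_i(\{z\})\le1/h$ for all $i$ and $z$, where $h\ge1$ is an integer with $2N\,2^{(1-h)/2}<1$. Then there is $W\subseteq\Omega$ with $\rho_i(W)>2$ and $\rho_i(\Omega\setminus W)>2$ for all $i$.
\end{lemma}

\begin{proof}
Fix $i$, let $\rho=\rho_i$ and $\mathcal A=\{W:\rho(W)\le2\}$, a nonempty family closed under subsets, and let $\theta=\mathbb P(\mathcal A)$. Suppose that $\theta^2>2^{1-h}$. By Lemma~\ref{lem:two} and Markov's inequality, $\mathbb P(f_{\mathcal A,\mathcal A}\ge h)\le2^{-h}\theta^{-2}<\frac12$. A random $W$ and its complement have the same law, so some $W$ has $f_{\mathcal A,\mathcal A}(W)<h$ and $f_{\mathcal A,\mathcal A}(\Omega\setminus W)<h$. Each of the two sets is covered by two members of $\mathcal A$ and fewer than $h$ points, so it has $\rho\le2+2+1$, and $\rho(\Omega)\le10<16$, a contradiction. Hence $\theta\le2^{(1-h)/2}$. The probability that one of the $2N$ required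 inequalities fails is at most $2N\,2^{(1-h)/2}<1$.
\end{proof}

\section{Every new real generates $\mathbb B$}\label{sec:main}

A \emph{dyadic system} in $\mathbb B$ is a family $(D_w)_{w\in2^{<\omega}}$ such that $D_\emptyset=\mathbf 1$ and each $D_w$ is the disjoint join of $D_{w^\frown0}$ and $D_{w^\frown1}$. It is \emph{new} if $\bigwedge_nD_{y\restriction n}=\mathbf 0$ for every $y\in2^\omega$. If $\mathbf 1\Vdash\dot s\in2^\omega$, then $D_w=[\![w\subset\dot s]\!]$ is a dyadic system with $\bigwedge_nD_{y\restriction n}=[\![\dot s=y]\!]$, so it is new if $\mathbf 1\Vdash\dot s\notin V$.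

\begin{proposition}\label{prop:main}
Every new dyadic system $(D_w)$ completely generates $\mathbb B$.
\end{proposition}

\begin{proof}
Let $A$ be the complete subalgebra generated by the $D_w$; it is $d$-closed by Lemma~\ref{lem:closed}. The sets $\{x:x(b)=1\}$, $b\in\omega$, generate the dense subalgebra $\mathcal C$. So it suffices to fix $b$, write $E^e=\{x:x(b)=e\}$, and show that $E^1$ is within distance $4\varepsilon_k$ of $A$ for each of the infinitely many $k\ge1$ with $b_{k+1}=b$. Fix such a $k$; then $E^e=Q^e_{k+1}$. Level $k+1$ is the fine level of Example~\ref{ex:two} and level $k$ the coarse one. For $W\subseteq2^n$ let $D_W=\bigvee_{w\in W}D_w\in A$; then $D_{2^n\setminus W}=\neg D_W$.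

\emph{Step 1: small mesh.} We show that $\max_{w\in2^n}\nu(D_w)\to0$. Since $D_w\le D_{w'}$ for $w'\subseteq w$, the maximum is nonincreasing in $n$. If it does not tend to $0$, then $\{w:\nu(D_w)\ge\delta\}$ is an infinite binary tree for some $\delta>0$, and K\"onig's lemma gives a branch $y$ with $\nu(D_{y\restriction n})\ge\delta$ for all $n$. By continuity $\bigwedge_nD_{y\restriction n}\ne\mathbf 0$, so the system is not new. By Lemma~\ref{lem:equiv}, also $\max_{w\in2^n}\nu^m_{k+1}(D_w)\to0$ for every $m$.

\emph{Step 2: splitting sets.} Let
\[
I=M^0_{k+1},\qquad J=M^1_k,\qquad n_0=\max(b_k,b)+1 .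
\]
We shall use $J$ blocks of $I$ splitting sets: $I$ short gaps earn the weight $\varepsilon_{k+1}$ inside $E^0$, $J$ long gaps earn the weight $\varepsilon_k$, and $J\varepsilon_{k+1}=\varepsilon_k$. For $i=1,\dots,IJ$ we choose $W_i$, $Z_i$, $n_i$ as follows. Let $m=n_{i-1}$ and $N=2^m$, take $h$ with $2N\,2^{(1-h)/2}<1$, and by Step 1 take $n'$ with $\nu^m_{k+1}(D_w)\le1/h$ for all $w\in\Omega=2^{n'}$. The functions $\rho_a(W)=\nu^m_{k+1}(D_W\wedge[a])$, $a\in2^m$, satisfy the hypotheses of Lemma~\ref{lem:halve}, as $\rho_a(\Omega)=\nu^m_{k+1}([a])\ge16$. So there is $W_i\subseteq\Omega$ with $\nu^m_{k+1}(D_{W_i}\wedge[a])>2$ and $\nu^m_{k+1}([a]\setminus D_{W_i})>2$ for all $a\in2^m$. These are finitely many strict inequalities for functions continuous in $D_{W_i}$, so there is $Z_i\in\mathcal C$ with $\nu(Z_i\triangle D_{W_i})\le\varepsilon_k/(IJ)$ and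
\begin{equation}\label{eq:split}
\nu^{n_{i-1}}_{k+1}(Z_i\cap[a])>2,\qquad\nu^{n_{i-1}}_{k+1}([a]\setminus Z_i)>2\qquad(a\in2^{n_{i-1}}).
\end{equation}
Choose $n_i>n_{i-1}$ with $Z_i\in\mathcal C_{n_i}$. For $1\le j\le J$ let $B_j=\{(j-1)I+1,\dots,jI\}$ be the $j$th block, and let
\[
U_j=\bigcap_{i\in B_j}(T\setminus Z_i)\in\mathcal C_{n_{jI}},\qquad U=\bigcup_{j\le J}U_j .
\]
None of these sets depends on $p$. For $\mathcal U$-many $p\ge k+1$, all inequalities \eqref{eq:split} hold with $\varphi^{n_{i-1}}_{k+1,p}$ in place of $\nu^{n_{i-1}}_{k+1}$. Fix such a $p$ in Steps 3--5, which correspond to (a)--(c) of Example~\ref{ex:two}.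

\emph{Step 3: $\varphi^0_{1,p}(U\cap E^0)\le\varepsilon_k$.} The set $U_j\cap E^0\subseteq Q^0_{k+1}$ with the $I=M^0_{k+1}$ gaps $(n_{i-1},n_i)$, $i\in B_j$, is a $p$-patch of type $(k+1,0)$ and weight $\varepsilon_{k+1}$. Indeed, the gaps are beyond $b_{k+1}+1$, and for $a\in2^{n_{i-1}}$ the set $Z_i\cap[a]\in\mathcal C_{n_i}$ is a witness: it is disjoint from $U_j$, and $\varphi^{n_{i-1}}_{k+2,p}(Z_i\cap[a])\ge\varphi^{n_{i-1}}_{k+1,p}(Z_i\cap[a])>2$. The $J$ patches have total weight $J\varepsilon_{k+1}=\varepsilon_k$.

\emph{Step 4: if $m=n_{(j-1)I}$, $a\in2^m$ and $a(b)=1$, then $\varphi^m_{k+1,p}(U_j\cap[a])\ge1$.} Suppose that a $(k+1,m)$-family $F$ with $w(F)<1$ covers $U_j\cap[a]$. The patches of type $(k+1,0)$ are contained in $E^0$, which is disjoint from $[a]$; discard them. Every remaining $Y$ has type $>(k+1,0)$, so by \eqref{eq:L} its parameter satisfies $L\ge4(I+1)$, and $|G_Y|>1000L\ge2I$ by (F3). Cut at the $I$ points $n_i$, $i\in B_j$. All but at most $I\le|G_Y|/2$ gaps of $G_Y$ lie in one of the $I+1$ regions $[n_{i-1},n_i]$ $(i\in B_j)$ and $[n_{jI},\infty)$, so one region contains at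 least $|G_Y|/(2(I+1))$ of them. Assign $Y$ to this region and keep only the gaps inside it. By (F4) with $K=2(I+1)\le L$, the new total weight is $<2$.

Walk from $a$ through the block. At a node $a'\in2^{n_{i-1}}$ we have $\varphi^{n_{i-1}}_{k+1,p}([a']\setminus Z_i)>2$, so (F6) with $C=[a']\setminus Z_i\in\mathcal C_{n_i}$ gives an extension of length $n_i$ that misses $Z_i$ and the patches assigned to $[n_{i-1},n_i]$. At the end of the block we reach $d\in2^{n_{jI}}$ with $[d]\subseteq U_j\cap[a]$. By Lemma~\ref{lem:large} the patches assigned to $[n_{jI},\infty)$, of weight $<2$, do not cover $[d]$. So some point of $U_j\cap[a]$ is not covered by $F$, a contradiction.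

\emph{Step 5: $\varphi^0_{1,p}(E^1\setminus U)\le2\varepsilon_k$.} For $e=0,1$, the set $(E^1\setminus U)\cap Q^e_k$ with the gaps $(n_{(j-1)I},n_{jI})$, $1\le j\le M^e_k\le J$, is a $p$-patch of type $(k,e)$ and weight $\varepsilon_k$. The gaps are beyond $b_k+1$. A node $a$ of length $n_{(j-1)I}>b$ decides the bit $b$. If $a(b)=1$, then $U_j\cap[a]\in\mathcal C_{n_{jI}}$ is a witness by Step 4. If $a(b)=0$, then $[a]\subseteq E^0$ is a witness by Lemma~\ref{lem:large}.

\emph{Step 6: conclusion.} Steps 3 and 5 hold for $\mathcal U$-many $p$, so $\nu(U\cap E^0)\le\varepsilon_k$, $\nu(E^1\setminus U)\le2\varepsilon_k$, and $\nu(E^1\triangle U)\le3\varepsilon_k$. Let $D=\bigvee_{j\le J}\bigwedge_{i\in B_j}\neg D_{W_i}\in A$. This is the same Boolean combination of the $D_{W_i}$ as $U$ is of the $Z_i$, so $U\triangle D\le\bigvee_i(Z_i\triangle D_{W_i})$ and $\nu(U\triangle D)\le IJ\cdot\varepsilon_k/(IJ)=\varepsilon_k$. Hence $\nu(E^1\triangle D)\le4\varepsilon_k$.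
\end{proof}

\begin{remark}
Newness is used only in Step 1, and it cannot be dropped: if $D_w=\mathbf 1$ for $w\subset y$ and $D_w=\mathbf 0$ otherwise, then $A=\{\mathbf 0,\mathbf 1\}$. The asymmetry between the types $(k+1,0)$ and $(k+1,1)$ is used only in Step 4, through $L^1_{k+1}\ge4(M^0_{k+1}+1)$. For $a(b)=0$ the statement of Step 4 is false, since the patch of Step 3 has its gaps beyond $|a|$ and covers $U_j\cap[a]$ with weight $\varepsilon_{k+1}<1$. That every bit occurs as $b_{k+1}$ infinitely often lets the error $4\varepsilon_k$ tend to $0$.
\end{remark}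

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Section~\ref{sec:algebra}, $\mathbb B$ is an atomless Maharam algebra completely generated by the values $[\![a\subset\dot r]\!]$, with $V[G]=V[r]$ and $r\notin V$. Let $s\in V[r]\setminus V$ be a real, $\dot s$ a name for it, and $u\in G$ with $u\Vdash\dot s\in2^\omega\setminus V$. Let $\dot s'$ be a name for the real that equals $\dot s$ if $u\in\dot G$ and $\dot r$ otherwise. Then $\mathbf 1\Vdash\dot s'\in2^\omega\setminus V$, so by Proposition~\ref{prop:main} the set $X$ of the values $D_w=[\![w\subset\dot s']\!]$ completely generates $\mathbb B$. Since $u\in G$, the name $\dot s'$ evaluates to $s$, and $G\cap X=\{D_w:w\subset s\}\in V[s]$. By Lemma~\ref{lem:gen}, $G\in V[G\cap X]\subseteq V[s]$. So $V[s]=V[G]=V[r]$.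
\end{proof}

\section{Subalgebras, intermediate models and rigidity}\label{sec:B}

We prove Theorem~\ref{thm:B}. The following observation moves statements about restrictions back to $\mathbb B$.

\begin{lemma}\label{lem:fill}
Let $u\in\mathbb B$ and let $A'$ be an atomless complete subalgebra of $\mathbb B{\restriction}u$. Then $A''=\{z\in\mathbb B:z\wedge u\in A'\}$ is an atomless complete subalgebra of $\mathbb B$.
\end{lemma}

\begin{proof}
We have $\neg z\wedge u=u\setminus(z\wedge u)$ and $(\bigvee S)\wedge u=\bigvee_{z\in S}(z\wedge u)$, so $A''$ is a complete subalgebra. Let $\mathbf 0\ne z\in A''$. If $z\setminus u\neq\mathbf 0$, any $y$ with $\mathbf 0<y<z\setminus u$ is in $A''$, and such $y$ exists as $\mathbb B$ is atomless. Otherwise $z\in A'$, and $z$ splits in $A'\subseteq A''$.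
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $A$ be an atomless complete subalgebra of $\mathbb B$. As $(\mathbb B,d)$ is separable, $A$ has a countable $d$-dense subset $\{e_i:i\in\omega\}$. Write $e^1=e$ and $e^0=\neg e$, and let $D_w=\bigwedge_{i<|w|}e_i^{w(i)}\in A$, a dyadic system. Let $y\in2^\omega$ and $t=\bigwedge_nD_{y\restriction n}\in A$. The set $\{e\in A:t\wedge e=t\text{ or }t\wedge e=\mathbf 0\}$ is relatively closed in $A$ and contains every $e_i$, so it is $A$. Hence $t$ is $\mathbf 0$ or an atom of $A$, so $t=\mathbf 0$. The system is new, and by Proposition~\ref{prop:main} it generates $\mathbb B$. As it is contained in $A$, we get $A=\mathbb B$. With Lemma~\ref{lem:fill} this gives, for every $u\in\mathbb B$: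
\begin{equation}\label{eq:restr}
\text{the only atomless complete subalgebra of }\mathbb B{\restriction}u\text{ is }\mathbb B{\restriction}u .
\end{equation}

Now let $A$ be any complete subalgebra. Its atoms $q_i$ form an antichain, which is countable by ccc. Let $u=\neg\bigvee_iq_i\in A$. A nonzero element of $A$ below $u$ is not an atom of $A$, so $\{x\in A:x\le u\}$ is an atomless complete subalgebra of $\mathbb B{\restriction}u$, and $\mathbb B{\restriction}u\subseteq A$ by \eqref{eq:restr}. We claim that $A=\{x:\forall i\,(q_i\le x\text{ or }q_i\wedge x=\mathbf 0)\}$. Every $x\in A$ has this property because the $q_i$ are atoms of $A$. If $x$ has it, then $x=(x\wedge u)\vee\bigvee\{q_i:q_i\le x\}\in A$. Conversely, for any antichain $(p_i)$ the set in (1) is closed under complements, and under joins: if $p_i\le x$ for some $x\in S$ then $p_i\le\bigvee S$, and otherwise $p_i\wedge\bigvee S=\bigvee_{x\in S}(p_i\wedge x)=\mathbf 0$.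
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
We use the standard theorem on intermediate models \cite[Ch.~15]{Jech}: if $G$ is generic on a complete Boolean algebra $\mathbb B$ and $N$ is a model of ZFC with $V\subseteq N\subseteq V[G]$, then $N=V[G\cap A]$ for some complete subalgebra $A\in V$ of $\mathbb B$. Let $q_i$ and $u$ be as in the proof of (1). Their join is $\mathbf 1$, so $G$ contains one of them. If $q_i\in G$, then $G\cap A=\{x\in A:q_i\le x\}\in V$ and $N=V$. If $u\in G$, then $G=\{x\in\mathbb B:x\wedge u\in G\cap A\}$ because $\mathbb B{\restriction}u\subseteq A$, and $N=V[G]$.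
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $e,f\ne\mathbf 0$ be disjoint. By \eqref{eq:restr} we must show that there is no isomorphism $\phi:\mathbb B{\restriction}e\to\mathbb B{\restriction}f$. Given one, we glue $e$ to $f$ along $\phi$ and obtain a proper atomless subalgebra. Let $A=\{x\in\mathbb B:\phi(x\wedge e)=x\wedge f\}$. It is closed under complements, since $\phi(e\setminus(x\wedge e))=f\setminus\phi(x\wedge e)$, and under joins, since $\phi$ preserves them. To see that it is atomless, let $\mathbf 0\ne x\in A$. Then $x\setminus f\neq\mathbf 0$; otherwise $x\le f$, so $x\wedge e=\mathbf 0$ and $x=x\wedge f=\phi(\mathbf 0)=\mathbf 0$. Take $\mathbf 0<y<x\setminus f$ and let $y'=y\vee\phi(y\wedge e)$. As $\phi(y\wedge e)\le f$ and $y\wedge f=e\wedge f=\mathbf 0$, we have $y'\wedge e=y\wedge e$ and $y'\wedge f=\phi(y\wedge e)$, so $y'\in A$. Also $\phi(y\wedge e)\le\phi(x\wedge e)\le x$, so $y'\le x$, and $y'\setminus f=y$ is nonzero and differs from $x\setminus f$. Thus $\mathbf 0<y'<x$. By (1), $A=\mathbb B$. But $e\notin A$, since $\phi(e)=f\ne\mathbf 0=e\wedge f$.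

Suppose next that $\phi:\mathbb B{\restriction}e\to\mathbb B{\restriction}f$ is an isomorphism with $e\ne f$. Exchanging the roles if necessary, $e'=e\setminus f\ne\mathbf 0$. Then $\phi(e')\le f$ is nonzero and disjoint from $e'$, and $\phi$ restricts to an isomorphism of $\mathbb B{\restriction}e'$ with $\mathbb B{\restriction}\phi(e')$, which was just excluded. An automorphism $\pi$ of $\mathbb B$ restricts to isomorphisms of $\mathbb B{\restriction}e$ with $\mathbb B{\restriction}\pi(e)$, so $\pi(e)=e$ for all $e$. Finally, $\mathbb B{\restriction}e$ with $\nu/\nu(e)$ is a Maharam algebra, and its generic extensions are the models $V[G]$ with $e\in G$, so it adds a minimal real by Theorem~\ref{thm:A}.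
\end{proof}

For (4) we recall two textbook facts. Let $\mathbb L$ be the Lebesgue measure algebra, the Borel subsets of $2^\omega$ modulo null sets for the uniform product measure. By Carath\'eodory's theorem, every atomless measure algebra that is completely generated by a countable set is isomorphic to $\mathbb L$. A real $x$ is \emph{random over $V$} if it avoids every Borel null set coded in $V$. The $\mathbb L$-generic extensions of $V$ are exactly the models $V[x]$ with $x$ random over $V$, and every real in $V[x]$ has the form $g(x)$ for a Borel function $g:2^\omega\to2^\omega$ coded in $V$.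

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
We begin with the second statement. Let $\mathbb M$ be a measure algebra with measure $\mu$, let $H$ be $\mathbb M$-generic, let $z\in V[H]\setminus V$ be a real with name $\dot z$, and let $u\in H$ force $\dot z\in2^\omega\setminus V$. Let $A$ be the complete subalgebra of $\mathbb M{\restriction}u$ generated by the elements $D_w=[\![w\subset\dot z]\!]\wedge u$. With $\mu/\mu(u)$ it is a countably generated measure algebra. It is atomless: an atom $t$ lies below exactly one $D_w$ with $|w|=n$ for each $n$, these $w$ form a branch $y\in V$, and $t$ forces $\dot z=y$. So $A\cong\mathbb L$. The filter $H\cap A$ is $A$-generic, since joins in $A$ are joins in $\mathbb M$, and $V[H\cap A]=V[z]$ by Lemma~\ref{lem:gen}. Hence $V[z]=V[x]$ with $x$ random over $V$.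

Let $x_0(n)=x(2n)$ and $x_1(n)=x(2n+1)$. The map $x\mapsto x_0$ preserves measure, so preimages of null sets are null and $x_0$ is random over $V$. Singletons are null, so $x_0\notin V$. If $x_1\in V[x_0]$, then $x_1=g(x_0)$ for a Borel function $g$ coded in $V$. But $\{x':x'_1=g(x'_0)\}$ is a Borel set coded in $V$ whose sections in the odd coordinates are singletons, so it is null by Fubini's theorem, and $x$ avoids it. Thus $V\subsetneq V[x_0]\subsetneq V[z]$, and $z$ is not minimal.

For the first statement, let $e\ne\mathbf 0$. By \eqref{eq:restr} an atomless complete subalgebra of $\mathbb B{\restriction}e$ equals $\mathbb B{\restriction}e$. This algebra adds a minimal real by (3), so it is not a measure algebra.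
\end{proof}

\begin{thebibliography}{9}

\bibitem{Jech}
Jech, \emph{Set Theory}.

\bibitem{MA}
\emph{Maharam Algebras}, \texttt{http://www.logique.jussieu.fr/\textasciitilde boban/pdf/Maharam-algebras.pdf}

\bibitem{Tal}
Talagrand, Annals of Math., 2008.

\end{thebibliography}
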